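# Elements of prime order in $\hat K_n(F)$ and $\tilde K_n(F)$, and a disproof of a Galois-cohomological description of their torsion

## 1. Three theorems on torsion in powers of $\mathbb G_m$

Let $F$ be a field and $n\ge 1$. The groups $\hat K_n(F)$ and $\tilde K_n(F)$ are the values at $F$ of the $n$-fold tensor power and of the $n$-th exterior power of $\mathbb G_m$, formed in the category of Mackey functors. Section 2 defines them by generators and relations. The main result is that the following statement is false.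

**Conjecture 1.** There are canonical isomorphisms $H^{n-1}(F,\mathbb Q/\mathbb Z(n))\xrightarrow{\sim}\hat K_n(F)_{\mathrm{tors}}$ and $H^{n-1}(F,\mathbb Q/\mathbb Z(n))\xrightarrow{\sim}\tilde K_n(F)_{\mathrm{tors}}$, for all fields $F$ and all $n$.

In characteristic $p$ both isomorphisms fail for every $n\ge2$, even as isomorphisms of abstract groups. For $n=2$ both also fail in characteristic $0$. Precisely:

**Theorem 1.** Let $F$ be a field of characteristic $p>0$ and $n\ge 2$.

* (a) If $[F:F^p]\ge p^2$ (possibly infinite), then $\hat K_2(F)$ and $\tilde K_2(F)$ both contain elements of order $p$.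
* (b) If $F=\kappa((y_3))\cdots((y_n))$ with $\mathrm{char}\,\kappa=p$ and $[\kappa:\kappa^p]\ge p^2$, then $\hat K_n(F)$ and $\tilde K_n(F)$ both contain elements of order $p$.
* (c) If $[F:F^p]\le p^{n-1}$, then $\hat K_n(F)$ and $\tilde K_n(F)$ are uniquely $p$-divisible.

**Corollary.** For every prime $p$ and every $n\ge2$ put $F=\mathbb F_p(s,t)((y_3))\cdots((y_n))$. Then neither $\hat K_n(F)_{\mathrm{tors}}$ nor $\tilde K_n(F)_{\mathrm{tors}}$ is even abstractly isomorphic to $H^{n-1}(F,\mathbb Q/\mathbb Z(n))$. This $F$ has $[F:F^p]=p^n$, so the bound in (c) is sharp. For $n=2$ and $F$ of characteristic $p$, the $p$-primary part of Conjecture 1 holds for $F$ if and only if $[F:F^p]\le p$.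

**Theorem 2.** Let $k$ be algebraically closed of characteristic $0$ and $F=k((a))((b))$. For every prime $\ell$, $\hat K_2(F)[\ell]$ is infinite, while $H^1(F,\mathbb Q/\mathbb Z(2))[\ell]\cong(\mathbb Z/\ell)^2$. So the first isomorphism fails abstractly.

**Theorem 3.** For every prime $p$ there is a field $F\supset\overline{\mathbb Q}_p$ for which no family of isomorphisms $H^1(E,\mathbb Q/\mathbb Z(2))\cong\tilde K_2(E)_{\mathrm{tors}}$ ($E/F$ finite) compatible with restriction exists.

Theorem 1 alone refutes Conjecture 1. Nothing is claimed about $\tilde K_n$ with $n\ge3$ in characteristic $0$.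

## 2. Mackey symbols, corestriction and restriction

**Definition of $\hat K_n(F)$.** All finite extensions $E/F$ are taken inside a fixed algebraic closure $\bar F$. The group $\hat K_n(F)$ is the abelian group generated by symbols $\mathrm{Cor}_{E/F}(x_1\otimes\dots\otimes x_n)$ with $[E:F]<\infty$ and $x_i\in E^*$, subject to:

* (i) multilinearity in each $x_i$;
* (ii) invariance under $F$-isomorphisms $\sigma:E\to E'$, that is $\mathrm{Cor}_{E/F}(x_1\otimes\dots\otimes x_n)=\mathrm{Cor}_{E'/F}(\sigma x_1\otimes\dots\otimes\sigma x_n)$;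
* (iii) the projection formula: for $F\subset E\subset E'$, $x_j\in E^*$ for $j\ne i$, and $y\in E'^*$,
$$\mathrm{Cor}_{E'/F}(x_1\otimes\dots\otimes y\otimes\dots\otimes x_n)=\mathrm{Cor}_{E/F}(x_1\otimes\dots\otimes N_{E'/E}(y)\otimes\dots\otimes x_n),$$
with $y$, respectively $N_{E'/E}(y)$, in the $i$-th place.

**Definition of $\tilde K_n(F)$.** Same generators, written $\mathrm{Cor}_{E/F}(x_1\wedge\dots\wedge x_n)$, and same relations, with the additional relations $\mathrm{Cor}_{E/F}(x_{\pi(1)}\wedge\dots\wedge x_{\pi(n)})=\mathrm{sgn}(\pi)\,\mathrm{Cor}_{E/F}(x_1\wedge\dots\wedge x_n)$ for all permutations $\pi$.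

Note that $x\wedge x$ is not required to vanish in $\tilde K_2$; only $2(x\wedge x)=0$ follows. It is convenient to have a smaller quotient in which such terms are gone.

**Definition of $\bar K_n(F)$.** This is the quotient of $\hat K_n(F)$ by the subgroup generated by all $\mathrm{Cor}_{E/F}(x_1\otimes\dots\otimes x_n)$ with some $x_i=-1$ or some $x_i=x_j$, $i\neq j$.

In $\bar K_n(F)$ expanding a symbol with $xy$ in places $i$ and $j$ shows that swapping two entries changes the sign. So $\bar K_n(F)$ is a quotient of $\tilde K_n(F)$, and an element of $\tilde K_n(F)$ with non-zero image in $\bar K_n(F)$ is non-zero.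

When $E=F$ we write $x_1\otimes\dots\otimes x_n$ for $\mathrm{Cor}_{F/F}(x_1\otimes\dots\otimes x_n)$, and similarly with $\wedge$. For $M/F$ finite, $\mathrm{Cor}_{E/M}(\omega)\mapsto\mathrm{Cor}_{E/F}(\omega)$ defines homomorphisms $\mathrm{Cor}_{M/F}$ from the $\hat K_n$, $\tilde K_n$, $\bar K_n$ of $M$ to those of $F$, since every relation over $M$ is a relation over $F$. One consequence of (iii) is used all the time. If $x_1,\dots,x_n\in E\subset E'$, then $N_{E'/E}(x_n)=x_n^{[E':E]}$, so
$$\mathrm{Cor}_{E'/F}(x_1\otimes\cdots\otimes x_n)=[E':E]\,\mathrm{Cor}_{E/F}(x_1\otimes\cdots\otimes x_n).\tag{1}$$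

**Example ($n=1$).** By (iii), $\mathrm{Cor}_{E/F}(x)=\mathrm{Cor}_{F/F}(N_{E/F}x)$, so $F^*\to\hat K_1(F)$ is surjective, and $\mathrm{Cor}_{E/F}(x)\mapsto N_{E/F}(x)$ is a well-defined inverse. Hence $\hat K_1(F)=\tilde K_1(F)=F^*$, with torsion the roots of unity of $F$.

**The cohomology groups.** $H^{n-1}(F,\mathbb Q/\mathbb Z(n))$ is Galois cohomology. For $\ell\ne\mathrm{char}\,F$ the $\ell$-primary part of $\mathbb Q/\mathbb Z(n)$ is $\varinjlim_r\mu_{\ell^r}^{\otimes n}$. If $\mathrm{char}\,F=p>0$, the $p$-primary part is, by Kato's convention, $\varinjlim_rW_r\Omega^n_{\log}[-n]$. The shift gives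
$$H^{n-1}(F,\mathbb Q_p/\mathbb Z_p(n))=\varinjlim_rH^{-1}(F,W_r\Omega^n_{\log})=0.\tag{2}$$
So in characteristic $p$ the conjecture predicts that $\hat K_n(F)$ and $\tilde K_n(F)$ have no $p$-torsion. For $n=1$ this is right: $x^p=1$ forces $x=1$. In fact for $n=1$ the groups on both sides are the group of roots of unity of $F$, as $H^0(F,\varinjlim\mu_{\ell^r})$ is the group of roots of unity of $\ell$-power order in $F$. "Canonical" in Conjecture 1 means natural in $F$, that is compatible with the maps induced by finite field extensions, and compatible with $\hat K_n(F)_{\rm tors}\to\tilde K_n(F)_{\rm tors}$.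

The map on the $K$-side that a field extension induces is the following. The lengths in it are the point to watch: they are $1$ for separable extensions but not in general.

**Lemma 1 (restriction).** For any field extension $F'/F$ there is a homomorphism $\mathrm{Res}:\hat K_n(F)\to\hat K_n(F')$ with
$$\mathrm{Res}\,\mathrm{Cor}_{E/F}(x_1\otimes\dots\otimes x_n)=\sum_jm_j\,\mathrm{Cor}_{E_j/F'}(x_1\otimes\dots\otimes x_n),$$
where $E\otimes_FF'=\prod_jA_j$ with $A_j$ local of length $m_j$ and residue field $E_j$. It descends to $\tilde K_n$ and to $\bar K_n$.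

*Proof.* By (ii) over $F'$ it does not matter how $E_j$ is embedded in $\overline{F'}$. The formula respects (i) clearly. It respects (ii), because $\sigma$ induces an isomorphism $E\otimes_FF'\cong E'\otimes_FF'$. It also respects the extra relations of $\tilde K_n$ and $\bar K_n$. There remains (iii).

Let $E\subset E'$ and $y\in E'^*$. Write $E'\otimes_EE_j=\prod_kA'_{jk}$ with $A'_{jk}$ local of length $l_{jk}$ and residue field $E'_{jk}$. The image of $N_{E'/E}(y)$ in $A_j$ is the determinant of $y$ on the free $A_j$-module $E'\otimes_EA_j$. Its image in $E_j$ is therefore the determinant of $y$ on $\prod_kA'_{jk}$. A composition series of $A'_{jk}$ has $l_{jk}$ factors $E'_{jk}$, so this determinant is $\prod_kN_{E'_{jk}/E_j}(y)^{l_{jk}}$. By (iii) over $F'$, the right side of (iii) maps to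
$$\sum_{j,k}m_jl_{jk}\,\mathrm{Cor}_{E'_{jk}/F'}(\cdots y\cdots).$$
For the left side, $E'\otimes_FF'=\prod_jE'\otimes_EA_j$. The maximal ideals of $E'\otimes_EA_j$ are those of its quotient $E'\otimes_EE_j$ by a nilpotent ideal, so its local components $B_{jk}$ are indexed by $k$ and have residue fields $E'_{jk}$. Each $B_{jk}$ is flat over $A_j$ with $B_{jk}\otimes_{A_j}E_j=A'_{jk}$. Tensoring a composition series of $A_j$ with $B_{jk}$ gives a filtration with $m_j$ quotients $A'_{jk}$, so $B_{jk}$ has length $m_jl_{jk}$. Hence the left side of (iii) maps to the same sum. $\square$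

**Example.** Let $\mathrm{char}\,F=p$ and $z^p=u\in F\setminus F^p$. Then $F(z)\otimes_FF(z)=F(z)[T]/(T-z)^p$ is local of length $p$, so $\mathrm{Res}_{F(z)/F}\mathrm{Cor}_{F(z)/F}(x\wedge y)=p\,(x\wedge y)$.

## 3. Fields with few inseparable directions: Theorem 1(c)

Where can $p$-torsion be? Let us first divide by $p$ by hand. Throughout this section $\mathrm{char}\,F=p$.

If $F$ is perfect, so is every finite $E$, and with $\xi_i=x_i^{1/p}\in E$ we get $\mathrm{Cor}_{E/F}(x_1\otimes\dots\otimes x_n)=p^n\,\mathrm{Cor}_{E/F}(\xi_1\otimes\dots\otimes\xi_n)$. The division is a well-defined map, so multiplication by $p$ is bijective.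

Now let $n=2$ and $[F:F^p]=p$, for example $F=\mathbb F_p((t))$, and let $x_1,x_2\in F\setminus F^p$. Then $F^{1/p}=F(\xi_1)$ has degree $p$ over $F$ and contains $\xi_2$. Since $N_{F(\xi_1)/F}(\xi_1)=x_1$,
$$p\,\mathrm{Cor}_{F^{1/p}/F}(\xi_1\otimes\xi_2)=\mathrm{Cor}_{F(\xi_1)/F}(\xi_1\otimes x_2)=x_1\otimes x_2 .$$
Again we can divide by $p$ in a prescribed way. If instead $[F:F^p]=p^2$ and $F^{1/p}=F(\xi_1,\xi_2)$, two norms give $\mathrm{Cor}_{F^{1/p}/F}(\xi_1\otimes\xi_2)=\mathrm{Cor}_{F(\xi_1)/F}(\xi_1\otimes x_2)=x_1\otimes x_2$, with no factor $p$ left over. The general proof is this count of factors.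

Two facts used here and later: for $x\in E\setminus E^p$ the polynomial $T^p-x$ is irreducible over $E$, and
$$N_{E(\xi)/E}(\xi)=(-1)^{p+1}x=x\qquad(\xi^p=x),\tag{3}$$
also for $p=2$, because then $-1=1$.

**Proof of Theorem 1(c).** Let $[F:F^p]=p^d$ with $d\le n-1$.

**Step 1: an endomorphism that takes $p$-th roots.** For $E/F$ finite, $[E:F][F:F^p]=[E:E^p][E^p:F^p]$ and $[E^p:F^p]=[E:F]$, so $[E:E^p]=p^d$. Applying the inverse of Frobenius, $[E^{1/p}:E]=p^d$. The automorphism $x\mapsto x^{1/p}$ of $\bar F$ carries $F\subset E$ to $F^{1/p}\subset E^{1/p}$ and so induces an isomorphism $\hat K_n(F)\to\hat K_n(F^{1/p})$. Composing with $\mathrm{Cor}_{F^{1/p}/F}$ gives an endomorphism $C$ of $\hat K_n(F)$ with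
$$C\,\mathrm{Cor}_{E/F}(x_1\otimes\dots\otimes x_n)=\mathrm{Cor}_{E^{1/p}/F}(\xi_1\otimes\dots\otimes\xi_n),\qquad\xi_i=x_i^{1/p}.$$

**Step 2: $p^{n-d}C=\mathrm{id}$.** Put $E_i=E(\xi_1,\dots,\xi_i)$, $J=\{i:E_i\ne E_{i-1}\}$ and $r=|J|$. Then $[E_n:E]=p^r$. As $E_n\subset E^{1/p}$, we have $r\le d$ and $[E^{1/p}:E_n]=p^{d-r}$. By (1),
$$p^{n-d}\,\mathrm{Cor}_{E^{1/p}/F}(\xi_1\otimes\dots\otimes\xi_n)=p^{n-r}\,\mathrm{Cor}_{E_n/F}(\xi_1\otimes\dots\otimes\xi_n)=\mathrm{Cor}_{E_n/F}(\xi_1'\otimes\dots\otimes\xi_n'),$$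
where we spend one factor $p$ on each of the $n-r$ indices outside $J$: $\xi_i'=\xi_i^p=x_i$ for $i\notin J$, and $\xi_i'=\xi_i$ for $i\in J$. If $J\neq\emptyset$ let $j=\max J$, so $E_n=E_j$. Every entry except the $j$-th lies in $E_{j-1}$: those with $i<j$ by definition, those with $i>j$ because they equal $x_i\in E$. By (3), $N_{E_j/E_{j-1}}(\xi_j)=x_j$, so by (iii) the symbol equals the one over $E_{j-1}$ with $\xi_j$ replaced by $x_j$. Repeating this for the next largest element of $J$, and so on, we reach $\mathrm{Cor}_{E/F}(x_1\otimes\dots\otimes x_n)$.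

**Step 3: conclusion.** As $n-d\ge1$ and $C$ is additive, $p^{n-d-1}C$ is a two-sided inverse of multiplication by $p$ on $\hat K_n(F)$. The map $C$ respects the antisymmetry relations, so the same argument applies to $\tilde K_n(F)$. $\square$

So for $n=2$, torsion must use two independent inseparable directions.

## 4. $p$-independence and the five-term elements

**Definition ($p$-independence).** In characteristic $p$, elements $x_1,\dots,x_r\in F$ are $p$-independent if $[F^p(x_1,\dots,x_r):F^p]=p^r$.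

As $x_i^p\in F^p$, adjoining $x_i$ multiplies the degree by $1$ or $p$. So $p$-independence means $x_i\notin F^p(x_1,\dots,x_{i-1})$ for all $i$, or equivalently that the $p^r$ monomials $x_1^{\alpha_1}\cdots x_r^{\alpha_r}$, $0\le\alpha_i<p$, are linearly independent over $F^p$. For example $s,t$ are $p$-independent in $\mathbb F_p(s,t)$, while $s$ and $s+1$ are not. Two $p$-independent elements exist exactly when $[F:F^p]\ge p^2$. We need two more facts.

First, if $X$ is a $p$-independent set and $A,B\subset X$, then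
$$F^p(A)\cap F^p(B)=F^p(A\cap B),\tag{4}$$
because $F^p(A)$ is spanned by the monomials in $A$, a part of the independent family of monomials in $X$.

Second, $p$-independence is preserved by separable algebraic extensions $L/F$. A linear relation over $L^p$ involves finitely many coefficients, so let $L/F$ be finite. Then $L$ is separable and purely inseparable over $F(L^p)$, so $L=F(L^p)$. If $(e_k)$ is an $F$-basis of $L$, then $(e_k^p)$ is an $F^p$-basis of $L^p$. It spans $F(L^p)=L$ over $F$, so by counting it is an $F$-basis of $L$. Suppose $\sum_\alpha c_\alpha x^\alpha=0$ with $c_\alpha=\sum_kd_{\alpha k}e_k^p$, $d_{\alpha k}\in F^p$. Then $\sum_\alpha d_{\alpha k}x^\alpha=0$ for each $k$, so all $d_{\alpha k}=0$.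

**A candidate with one symbol.** Let $u\in F\setminus F^p$, $z^p=u$ and $t_u=\mathrm{Cor}_{F(z)/F}(z\wedge(1-z))\in\tilde K_2(F)$. Norms from $F(z)$ are $p$-th powers, so
$$p\,t_u=\mathrm{Cor}_{F(z)/F}(u\wedge(1-z))=u\wedge(1-z)^p=u\wedge(1-u).\tag{5}$$
Two difficulties appear at once. The natural surjection $\tilde K_2(F)\to K_2^M(F)$ to the Milnor $K$-group, $\mathrm{Cor}_{E/F}(x\wedge y)\mapsto N_{E/F}\{x,y\}$, sends $t_u$ to $N\{z,1-z\}=0$ by the Steinberg relation. So Milnor $K$-theory cannot tell $t_u$ from $0$. Besides, there is no Steinberg relation in $\tilde K_2(F)$, so nothing says that $u\wedge(1-u)$ vanishes. Section 5 shows that for separably closed $F$ it has infinite order. We therefore look for a combination of symbols $u\wedge(1-u)$ that vanishes for formal reasons.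

**Definition (five-term elements).** For a field $M$ and $x\neq y$ in $M\setminus\{0,1\}$ put
$$u_1=x,\quad u_2=y,\quad u_3=\frac yx,\quad u_4=\frac{1-x^{-1}}{1-y^{-1}},\quad u_5=\frac{1-x}{1-y},\qquad(\varepsilon_i)=(1,-1,1,-1,1).$$

**Lemma 2.** In $M^*\otimes M^*$, with $a=1-x$ and $b=1-y$,
$$\sum_{i=1}^5\varepsilon_i\,u_i\otimes(1-u_i)=(x\otimes a+a\otimes x)-(x\otimes b+b\otimes x).$$
Hence $\sum_i\varepsilon_i\,u_i\wedge(1-u_i)\wedge y_3\wedge\dots\wedge y_n=0$ in $\tilde K_n(M)$ for all $y_j\in M^*$, $n\ge2$.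

*Proof.* Let $c=x-y=b-a$. Then $1-u_3=c/x$ and $u_4=ay/(xb)$. Since $xb-ay=x-y$, also $1-u_4=c/(xb)$. Finally $u_5=a/b$ and $1-u_5=c/b$. Writing $gh$ for $g\otimes h$, the five signed terms are

* $xa$;
* $-yb$;
* $(y-x)(c-x)=yc-yx-xc+xx$;
* $-(a+y-x-b)(c-x-b)=-ac+ax+ab-yc+yx+yb+xc-xx-xb+bc-bx-bb$;
* $(a-b)(c-b)=ac-ab-bc+bb$.

Everything cancels except $xa+ax-xb-bx$. The right side of the lemma is a difference of two symmetrized tensors, and $g\wedge h\wedge\cdots+h\wedge g\wedge\cdots=0$ in $\tilde K_n(M)$. $\square$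

**Definition of $w_F(x,y)$.** For $x,y\in F$ $p$-independent, let $z_i=u_i^{1/p}$, $E_i=F(z_i)$ and
$$w_F(x,y)=\sum_{i=1}^5\varepsilon_i\,\mathrm{Cor}_{E_i/F}(z_i\wedge(1-z_i))\in\tilde K_2(F).$$

The five fields must not all coincide, or the next section would have nothing to separate. We check this:
$$u_i\notin F^p(x)\ \text{ for }i\neq1,\qquad u_i\notin F^p(y)\ \text{ for }i\ne2.\tag{6}$$
For $u_1,u_2,u_3$ this is $p$-independence. If $u_5=(1-x)/(1-y)$ were in $F^p(x)$, or in $F^p(y)$, then so would be $y$, respectively $x$. For $u_4=\frac{1-x}{x}\cdot\frac{y}{1-y}$: if it were in $F^p(x)$, then $g=y/(1-y)$ and $y=g/(1+g)$ would be too. If it were in $F^p(y)$, then $x^{-1}-1$ and $x$ would be too. This proves (6). Consequently all $u_i\notin F^p$ and $[E_i:F]=p$. Moreover $E_1\neq E_i$ for $i\ne1$, since $E_1=E_i$ would give $F^p(x)=F^p(u_i)$ on taking $p$-th powers. In the same way $E_2\ne E_i$ for $i\neq2$.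

By (5) and Lemma 2,
$$p\,w_F(x,y)=\sum_i\varepsilon_i\,u_i\wedge(1-u_i)=0.\tag{7}$$
What is left is to prove that $w_F(x,y)\ne0$.

## 5. Weighted alternating forms over separably closed fields

In this section $F$ is separably closed of characteristic $p$. All finite extensions are purely inseparable, so the only $F$-isomorphisms between subextensions of $\bar F$ are identities, and $N_{E'/E}(y)=y^{[E':E]}$. We build homomorphisms out of $\bar K_2(F)$ from alternating forms on $F^*$. The first lemma supplies enough forms.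

**Lemma 3.** Let $u\in F\setminus F^p$. There are $\lambda,\mu\in\mathrm{Hom}(F^*,\mathbb Z_p)$ with $\lambda(u)=\mu(1-u)=1$ and $\lambda(1-u)=\mu(u)=0$.

*Proof.* First, $u$ and $1-u$ are independent in $F^*/F^{*p}$. Suppose $u^i(1-u)^j\in F^p$. The field $F^p(u)$ has an $F^p$-derivation with $u\mapsto1$, because the derivative of $T^p-u^p$ is $0$. Applying it logarithmically gives $i/u-j/(1-u)=0$, that is $i=(i+j)u$. As $u\notin F^p\supset\mathbb F_p$, we get $i+j\equiv0$ and $i\equiv0$, so $i\equiv j\equiv0\bmod p$.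

Next, let $(b_i)$ be a family in $F^*$ lifting an $\mathbb F_p$-basis of $F^*/F^{*p}$. It is a $\mathbb Z/p^r$-basis of $F^*/F^{*p^r}$ for every $r$. It generates, since iterating "$F^*$ is generated by the $b_i$ and $p$-th powers" gives the same with $p^r$-th powers. For independence let $\prod b_i^{n_i}=y^{p^r}$ with $r\ge1$. Then $n_i=pm_i$. As $F^*$ has no $p$-torsion, $\prod b_i^{m_i}=y^{p^{r-1}}$, and by induction $p^{r-1}\mid m_i$.

Choose $(b_i)$ containing $u$ and $1-u$. The coordinates of $u$ and $1-u$ are compatible as $r$ grows, and their limits are $\lambda$ and $\mu$. $\square$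

Put $\beta(x,y)=\lambda(x)\mu(y)-\mu(x)\lambda(y)$ on $F^*$. Every $x\in\bar F^*$ has some $x^{p^i}\in F$, so we may extend
$$\beta(x,y)=p^{-i-j}\beta(x^{p^i},y^{p^j})\in\mathbb Q_p,\qquad i,j\gg0,\tag{8}$$
to a bilinear form on $\bar F^*$. It satisfies $\beta(x,x)=0$, and $\beta(-1,\cdot)=0$ because $\mathbb Q_p$ is torsion free.

**The unweighted form.** For $E\subset E'$, $x\in E^*$, $y\in E'^*$ we have $[E:F]\beta(x,N_{E'/E}y)=[E':F]\beta(x,y)$. So $\Phi(\mathrm{Cor}_{E/F}(x\otimes y))=[E:F]\,\beta(x,y)$ defines a homomorphism $\Phi:\bar K_2(F)\to\mathbb Q_p$. It is instructive: $\Phi(t_u)=p\cdot p^{-2}\beta(u,1-u)=1/p\neq0$. So $t_u$ has infinite order, as does $p\,t_u=u\wedge(1-u)$, and the single symbol is indeed not torsion. But $\Phi$ has a torsion-free target and kills every torsion element, in particular $w_F(x,y)$. To see torsion we must reduce modulo $\mathbb Z_p$ and treat different fields $E$ differently.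

**A weight supported at one field fails.** Let $D=F(u^{1/p})$ and try to keep $[E:F]\beta(x,y)\bmod\mathbb Z_p$ for $E=D$ and put $0$ for $E\ne D$. Take $\theta^{p^2}=u$, $E'=F(\theta)\supset D$ and $z=\theta^p$. The projection formula says $\mathrm{Cor}_{E'/F}(z\wedge(1-\theta))=\mathrm{Cor}_{D/F}(z\wedge(1-z))$. The left side gets $0$, whereas the right side gets $p\,\beta(z,1-z)=1/p$. The weight must stay constant along such towers in one direction. It may jump only where the degree is so large that both values are integral.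

**Definition (direction).** For $E/F$ finite let $a(E)$ be the least $a\ge0$ with $E^{p^a}\subset F$, and put $E^{(j)}=F(E^{p^j})$. Then $(E^{(j)})^{(1)}=E^{(j+1)}$. If $a(E)\ge1$ put $D(E)=E^{(a(E)-1)}$, so that $F\neq D(E)\subset F^{1/p}$. Call $E$ directed if $a(E)\ge1$ and $[D(E):F]=p$.

**Example.** Let $s,t\in F$ be $p$-independent. The field $F(s^{1/p^2})$ has $a=2$ and is directed with $D=F(s^{1/p})$. The field $F(s^{1/p^2},t^{1/p})$ has $a=2$ and $F(E^p)=F(s^{1/p})$, so it is directed with the same $D$. The field $F(s^{1/p},t^{1/p})$ has $a=1$ and equals its own $D$, of degree $p^2$, so it is not directed.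

**Lemma 4.** Let $F\subset E\subset E'$ be finite, $a=a(E)$, $a'=a(E')$. Either $E$ and $E'$ are both directed with $D(E)=D(E')$, or $[E':F]\ge p^{a+a'}$.

*Proof.* The chain $E'=E'^{(0)}\supset E'^{(1)}\supset\cdots\supset E'^{(a')}=F$ is strictly decreasing: if $E'^{(j)}=E'^{(j+1)}$, then $E'^{(j)}=E'^{(i)}$ for all $i\ge j$, so $E'^{(j)}=F$ and $j\ge a'$. Put $p^{r_j}=[E'^{(j)}:E'^{(j+1)}]$, so $r_j\ge1$ for $j<a'$ and $[E':F]=p^{\sum_{j<a'}r_j}$. If $a=0$ this gives $[E':F]\ge p^{a'}$. Let $a\ge1$. Clearly $a\le a'$.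

**Step 1: the $r_j$ do not increase.** Let $K=E'^{(j)}$ and $r=r_j$. Since $K^p\subset K^{(1)}$ and $[K:K^{(1)}]=p^r$, we can write $K=K^{(1)}(b_1,\dots,b_r)$. Applying $F((\,\cdot\,)^p)$ gives $K^{(1)}=K^{(2)}(b_1^p,\dots,b_r^p)$, hence $K=K^{(2)}(b_1,\dots,b_r)$. By iteration
$$K=F(b_1,\dots,b_r),\qquad K^{(1)}=F(b_1^p,\dots,b_r^p).$$
Since $K^{(1)}=K^{(2)}(b_1^p,\dots,b_r^p)$ and $(b_i^p)^p\in K^{(2)}$, we get $[K^{(1)}:K^{(2)}]\le p^r$.

**Step 2: the wide case.** If $r_j\ge2$ for all $j<a$, then $\sum_{j<a'}r_j\ge2a+(a'-a)=a+a'$.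

**Step 3: the narrow case.** Otherwise $r_{a-1}=1$ by Step 1, and then $r_j=1$ for $a-1\le j<a'$. Let $K=E'^{(a-1)}$. By the proof of Step 1, $K=F(\theta)$, with $[K:F]=p^m$, $m=a'-a+1$. Also $D(E')=K^{(m-1)}=F(\theta^{p^{m-1}})$ has degree $p^{r_{a'-1}}=p$ over $F$. Let $M=K\cap F^{1/p}$ and $[K:M]=p^s$. As $K=M(\theta)$ is purely inseparable over $M$, $\theta^{p^s}\in M$, so $\theta^{p^{s+1}}\in F$ and $m\le s+1$. Hence $[M:F]=p^{m-s}\le p$. Since $D(E')\subset M$ has degree $p$, $M=D(E')$. Finally $D(E)=F(E^{p^{a-1}})$ lies in $K$ and in $F^{1/p}$, so $F\neq D(E)\subset M$. Thus $D(E)=M=D(E')$ has degree $p$. $\square$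

The bound is what is needed: if $E=F(s^{1/p})\subset E'=F(s^{1/p},t^{1/p})$, then $a=a'=1$ and $[E':F]=p^2$ exactly.

**Lemma 5 (detection).** Let $u\in F\setminus F^p$ and $D=F(u^{1/p})$. There is a homomorphism $\varphi_u:\bar K_2(F)\to\mathbb Q_p/\mathbb Z_p$ with
$$\varphi_u\bigl(\mathrm{Cor}_{F(z)/F}(z\wedge(1-z))\bigr)=\begin{cases}1/p&\text{if }z^p=u,\\0&\text{if }z^p=u'\in F\setminus F^p\text{ and }F(z)\neq D.\end{cases}$$

*Proof.* **Step 1: construction.** Take $\beta$ as in (8). Put $\epsilon_E=1$ if $E$ is directed with $D(E)=D$, and $\epsilon_E=0$ otherwise. On $E^*\times E^*$ let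
$$B_E(x,y)=\epsilon_E\,[E:F]\,\beta(x,y)\bmod\mathbb Z_p .$$
This is bilinear, vanishes when $x=y$ and when an entry is $-1$, and (ii) is vacuous.

**Step 2: the projection formula.** For $E\subset E'$, $x\in E^*$, $y\in E'^*$,
$$B_E(x,N_{E'/E}y)=\epsilon_E[E':F]\beta(x,y),\qquad B_{E'}(x,y)=\epsilon_{E'}[E':F]\beta(x,y)\pmod{\mathbb Z_p}.$$
If $\epsilon_E=\epsilon_{E'}$ these agree. If not, the first alternative of Lemma 4 is excluded, so $[E':F]\ge p^{a+a'}$. Since $x^{p^a}\in F$ and $y^{p^{a'}}\in F$, (8) gives $\beta(x,y)\in p^{-a-a'}\mathbb Z_p$. Both sides are then $0$ modulo $\mathbb Z_p$. The other slot follows from $\beta(y,x)=-\beta(x,y)$. So the $B_E$ define $\varphi_u$ on $\bar K_2(F)$.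

**Step 3: the values.** If $z^p=u'\in F\setminus F^p$, then $E=F(z)$ has $a(E)=1$ and is directed with $D(E)=E$. If $E\ne D$ the value is $0$. If $z^p=u$, then $E=D$ and the value is $p\,\beta(z,1-z)=p\cdot p^{-2}\beta(u,1-u)=1/p$. $\square$

## 6. Non-vanishing of $w_F(x,y)$ and lifting to $\hat K_2$: Theorem 1(a)

**Lemma 6.** Let $F$ be any field of characteristic $p$ and $x,y\in F$ $p$-independent. Then the image of $w_F(x,y)$ in $\bar K_2(F)$ is non-zero. In particular $w_F(x,y)\in\tilde K_2(F)$ has order $p$.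

*Proof.* Let $F^s$ be the separable closure. Over $F^s$ the elements $x,y$ stay $p$-independent, so (6) holds over $F^s$. Thus $u_i\notin(F^s)^p$, $E_i\otimes_FF^s=F^s(z_i)$ is a field, and $\mathrm{Res}\,w_F(x,y)=w_{F^s}(x,y)$. By (6), $F^s(z_i)\neq F^s(z_1)$ for $i\ne1$, so Lemma 5 with $u=u_1=x$ gives $\varphi_x(w_{F^s}(x,y))=\varepsilon_1/p=1/p\ne0$. By (7) the order of $w_F(x,y)$ is $p$. $\square$

This settles $\tilde K_2$. An element of order $p$ in a quotient need not lift to one upstairs. Here it does, because the kernel is $p$-divisible, and this can be proved directly.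

**Lemma 7.** If $\mathrm{char}\,F=p$, then $S=\mathrm{Ker}(\hat K_n(F)\to\tilde K_n(F))$ satisfies $S=pS$. Hence $\hat K_n(F)[p]\to\tilde K_n(F)[p]$ is surjective.

*Proof.* **Step 1: compare $S$ with the subgroup of diagonal symbols.** Adjacent transpositions generate the symmetric group, so $S$ is generated by the elements $b(x,y)+b(y,x)$, where $b(x,y)=\mathrm{Cor}_{E/F}(\cdots\otimes x\otimes y\otimes\cdots)$ with $x,y$ in adjacent places and the other entries fixed in $E^*$. Put $q_E(x)=b(x,x)$, and let $Q$ be the subgroup generated by all such elements $q_E(x)$, for all $E$, all adjacent places and all other entries. From $b(x,y)+b(y,x)=q(xy)-q(x)-q(y)$ we get $S\subset Q$. From $2q(x)=b(x,x)+b(x,x)$ we get $2Q\subset S$.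

**Step 2: $Q\subset pQ$.** If $x=u^p$ with $u\in E$, then $q_E(x)=p^2q_E(u)$. If $x\notin E^p$, let $\xi^p=x$ and $E_1=E(\xi)$. By (3) and (iii), $q_E(x)=\mathrm{Cor}_{E_1/F}(\cdots\otimes x\otimes\xi\otimes\cdots)=p\,q_{E_1}(\xi)$.

**Step 3: conclusion.** For $p$ odd, $2S\subset2Q\subset p\cdot2Q\subset pS$. As $2$ and $p$ are coprime, $S=2S+pS\subset pS$. For $p=2$, $S\subset Q\subset2Q\subset S$, so $S=Q=2Q=2S$. If $t\in\tilde K_n(F)[p]$ lifts to $\hat t$, then $p\hat t\in S=pS$, say $p\hat t=ps$ with $s\in S$. Then $\hat t-s\in\hat K_n(F)[p]$ lifts $t$. $\square$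

**Proof of Theorem 1(a).** If $[F:F^p]\ge p^2$, choose $p$-independent $x,y\in F$. By Lemma 6, $w_F(x,y)\in\tilde K_2(F)$ has order $p$. By Lemma 7 it is the image of some element of $\hat K_2(F)[p]$, which is non-zero and so has order $p$. $\square$

## 7. Residue homomorphisms: Theorem 1(b)

To pass from $n=2$ to general $n$ we multiply $w$ by the variables $y_3,\dots,y_n$ of iterated Laurent series, and recover $w$ by a residue map.

We recall the textbook facts. Let $E'/E$ be a finite extension of complete discretely valued fields with residue fields $k\subset k'$, ramification index $e$ and $f=[k':k]$. The valuation of $E$ extends uniquely, $[E':E]=ef$, $O_{E'}$ is free over $O_E$ of rank $ef$, and $v_E(N_{E'/E}y)=f\,v_{E'}(y)$ for the normalized valuations. Reducing the determinant of a unit $y$ on $O_{E'}$ modulo a uniformizer $\pi$ of $E$, and filtering $O_{E'}/\pi O_{E'}$ by $e$ copies of $k'$, we get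
$$\overline{N_{E'/E}(y)}=N_{k'/k}(\bar y)^e\qquad(y\in O_{E'}^*).\tag{9}$$

**The map $\partial_E$.** Let $E$ be complete discretely valued, $\kappa_E$ its residue field, $A=E^*/\pm1$ and $U=O_E^*/\pm1$. Contraction with $v$,
$$x_1\wedge\dots\wedge x_n\mapsto\sum_i(-1)^{i-1}v(x_i)\,x_1\wedge\dots\widehat{x_i}\dots\wedge x_n,$$
is well defined on $\Lambda^nA$: if two entries are equal, their two terms cancel and the other terms vanish. Since $A=\pi^{\mathbb Z}\oplus U$, the group $\Lambda^nA$ is generated by the elements $\pi\wedge g_2\wedge\dots\wedge g_n$ and $g_1\wedge\dots\wedge g_n$ with units $g_i$. These go to $g_2\wedge\dots\wedge g_n$ and $0$, so the image lies in $\Lambda^{n-1}U\subset\Lambda^{n-1}A$. Composing with reduction gives $\partial_E:\Lambda^n(E^*/\pm1)\to\Lambda^{n-1}(\kappa_E^*/\pm1)$, with no choice of $\pi$ involved.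

**Lemma 8.** Let $F$ be a complete discretely valued field with residue field $\kappa$ and $n\ge2$. There is a homomorphism $\partial:\bar K_n(F)\to\bar K_{n-1}(\kappa)$ with $\partial\,\mathrm{Cor}_{E/F}(\omega)=\mathrm{Cor}_{\kappa_E/\kappa}(\partial_E\omega)$.

*Proof.* The right side makes sense, because symbols with an entry $-1$ or two equal entries vanish in $\bar K_{n-1}(\kappa)$. It respects (i), (ii) and the extra relations of $\bar K_n$. The work is (iii). Let $F\subset E\subset E'$ with residue fields $k\subset k'$, uniformizers $\pi,\pi'$, and $e,f$ as above. Write $\pi=\pi'^e\theta$ and $N_{E'/E}(\pi')=\pi^f\eta$, with units $\theta,\eta$.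

**Step 1: $\bar\eta=\pm N_{k'/k}(\bar\theta)^{-1}$.** Let $c_1,\dots,c_f\in O_{E'}$ lift a $k$-basis of $k'$. Then $(\pi'^ic_j)_{0\le i<e}$ is an $O_E$-basis of $O_{E'}$. Multiplication by $\pi'$ sends $\pi'^ic_j\mapsto\pi'^{i+1}c_j$ for $i<e-1$, and
$$\pi'^{e-1}c_j\mapsto\pi\theta^{-1}c_j=\pi\Bigl(\sum_km_{kj}c_k+\sum_{i\ge1,k}n^{i}_{kj}\,\pi'^ic_k\Bigr),\qquad m_{kj},n^i_{kj}\in O_E.$$
Move the last block of columns to the front. The matrix becomes block lower triangular with diagonal blocks $\pi(m_{kj}),I,\dots,I$. So $N(\pi')=\pm\pi^f\det(m_{kj})$ and $\eta=\pm\det(m_{kj})$. Reducing modulo $\pi'$, $(\bar m_{kj})$ is the matrix of multiplication by $\bar\theta^{-1}$ on $k'$.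

**Step 2: reduction to generators.** By alternation we may put $y$ in the last place. It suffices to show, in $\bar K_{n-1}(k)$, for $x_i\in E^*$ and $y\in E'^*$,
$$\mathrm{Cor}_{k'/k}\,\partial_{E'}(x_1\wedge\dots\wedge x_{n-1}\wedge y)=\partial_E(x_1\wedge\dots\wedge x_{n-1}\wedge N_{E'/E}y),$$
since applying $\mathrm{Cor}_{k/\kappa}$ then gives (iii). Both sides are multilinear, and alternating in the $x_i$. So we may assume that $x_2,\dots,x_{n-1}$ are units, $x_1$ is a unit or $\pi$, and $y$ is a unit or $\pi'$.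

**Step 3: the three cases.** If $x_1$ is a unit, both sides equal $(-1)^{n-1}f\,v'(y)\,\bar x_1\wedge\dots\wedge\bar x_{n-1}$. On the left the factor $f$ is (1) for $k'/k$; on the right it is $v(Ny)=f\,v'(y)$.

If $x_1=\pi$ and $y$ is a unit, the left side is $\mathrm{Cor}_{k'/k}(e\,\bar x_2\wedge\dots\wedge\bar x_{n-1}\wedge\bar y)=e\,\bar x_2\wedge\dots\wedge\bar x_{n-1}\wedge N_{k'/k}(\bar y)$. By (9) the right side is the same.

Let $x_1=\pi$ and $y=\pi'$. As $\pi=\pi'^e\theta$ and $\pi'\wedge\dots\wedge\pi'=0$, the left side is $\mathrm{Cor}_{k'/k}\partial_{E'}(\theta\wedge x_2\wedge\dots\wedge x_{n-1}\wedge\pi')=(-1)^{n-1}N_{k'/k}(\bar\theta)\wedge\bar x_2\wedge\dots\wedge\bar x_{n-1}$. As $N\pi'=\pi^f\eta$, the right side is $\partial_E(\pi\wedge x_2\wedge\dots\wedge x_{n-1}\wedge\eta)=(-1)^{n-2}\,\bar\eta\wedge\bar x_2\wedge\dots\wedge\bar x_{n-1}$. By Step 1, and because $-1$ counts as trivial, $\bar\eta$ contributes $-1$ times $N_{k'/k}(\bar\theta)$ in additive notation, and the two sides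 agree. $\square$

**Proof of Theorem 1(b).** Let $x,y\in\kappa$ be $p$-independent, with five-term elements $u_i$ and $z_i=u_i^{1/p}$, and put
$$w_n=\sum_i\varepsilon_i\,\mathrm{Cor}_{F(z_i)/F}(z_i\wedge(1-z_i)\wedge y_3\wedge\dots\wedge y_n)\in\tilde K_n(F).$$
Here $F(z_i)=\kappa(z_i)((y_3))\cdots((y_n))$ has degree $p$ over $F$. As in (5), $p$ times the $i$-th symbol is $u_i\wedge(1-u_i)\wedge y_3\wedge\dots\wedge y_n$, so $p\,w_n=0$ by Lemma 2.

To see that $w_n\ne0$, take residues with respect to $y_n$, then $y_{n-1}$, down to $y_3$. At each stage the extension generated by $z_i$ is unramified, the displayed variable is a uniformizer of it, and all other entries are units. So one application of $\partial$ to the image of $w_n$ in $\bar K_n(F)$ removes $y_n$ with the sign $(-1)^{n-1}$, the same for all $i$, and so on. After $n-2$ applications we get $\pm w_\kappa(x,y)\in\bar K_2(\kappa)$, which is non-zero by Lemma 6. So $w_n$ has order $p$ in $\tilde K_n(F)$. By Lemma 7, $\hat K_n(F)$ has an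 element of order $p$. $\square$

**Proof of the Corollary.** By (2), $H^{n-1}(F,\mathbb Q/\mathbb Z(n))$ has no element of order $p$ when $\mathrm{char}\,F=p$. The field $\mathbb F_p(s,t)$ has $[\kappa:\kappa^p]=p^2$, so for the $F$ of the Corollary (b) gives elements of order $p$ in both groups. Next, $\kappa((y))^p=\kappa^p((y^p))$. If $(e_i)$ is a finite basis of $\kappa$ over $\kappa^p$, then the $e_iy^j$, $0\le j<p$, form a basis of $\kappa((y))$ over $\kappa((y))^p$. So each Laurent variable multiplies the degree by $p$, and $[F:F^p]=p^n$. Hence $p^{n-1}$ in (c) cannot be replaced by $p^n$. Finally let $n=2$. If $[F:F^p]\le p$, then (c) says that both groups are without $p$-torsion, in agreement with (2). If $[F:F^p]>p$, then $[F:F^p]\ge p^2$ and (a) applies. $\square$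

## 8. Infinitely many elements of order $\ell$ in $\hat K_2(k((a))((b)))$: Theorem 2

Let $k$ be algebraically closed of characteristic $0$, $F=k((a))((b))$, and $\ell$ a prime. The part played by inseparable directions is now played by directions in a value group $\mathbb Z^2$.

**The valuation.** Every $x\in F^*$ is uniquely $a^ib^j\,c\,(1+ag)(1+bh)$ with $c\in k^*$, $g\in k[[a]]$, $h\in k((a))[[b]]$. Put $v(x)=(i,j)$, a homomorphism $F^*\to\mathbb Z^2$. Its kernel is divisible, as $k^*$ is, and as in characteristic $0$ one-units have all roots by Hensel's lemma. For $E/F$ finite and $x\in E^*$ put $v(x)=[E:F]^{-1}v(N_{E/F}x)\in\mathbb Q^2$. By transitivity of norms this does not depend on $E$, it defines a homomorphism $v:\bar F^*\to\mathbb Q^2$ invariant under $F$-isomorphisms, and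
$$v(N_{E'/E}y)=[E':E]\,v(y).\tag{10}$$
Let $L_E=v(E^*)\supset\mathbb Z^2$. We claim
$$[E:F]=[L_E:\mathbb Z^2].\tag{11}$$
View $E/F$ as an extension of complete fields for the $b$-adic valuation, with invariants $e,f$ and residue field $E_1$, a field of degree $f$ over $k((a))$. The second coordinate of $v(x)$ is $f\,w_E(x)/(ef)=w_E(x)/e$, where $w_E$ is normalized. So the second projection of $L_E$ is $\frac1e\mathbb Z$. If $w_E(x)=0$, then by (9) $v(x)=\bigl(e\,v_a(N_{E_1/k((a))}\bar x)/(ef),0\bigr)$. As $k$ is algebraically closed, $E_1/k((a))$ has residue degree $1$, so $v_a(N\bar x)$ runs through all integers and $L_E\cap(\mathbb Q\times0)=\frac1f\mathbb Z\times0$. Hence $[L_E:\mathbb Z^2]=ef=[E:F]$.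

**The cohomology.** As $\mu_\infty\subset F$, the Galois module $\mathbb Q/\mathbb Z(2)$ is trivial, and by Kummer theory $H^1(F,\mathbb Q/\mathbb Z(2))[\ell]\cong\mathrm{Hom}(G_F,\mathbb Z/\ell)\cong F^*/F^{*\ell}$. Since $\mathrm{Ker}\,v$ is divisible, this is $\mathbb Z^2/\ell\mathbb Z^2\cong(\mathbb Z/\ell)^2$.

**Candidates.** For $c=(i,j)\in\mathbb Z^2\setminus\ell\mathbb Z^2$ and $r\ge1$ put $x_c=a^ib^j$, $y_c^{\ell^r}=x_c$, $E_c=F(y_c)$, $e_c=\mathrm{Cor}_{E_c/F}(y_c\otimes y_c)$. Then $v(y_c)=\ell^{-r}c$ has order $\ell^r$ modulo $\mathbb Z^2$. By (11) and $[E_c:F]\le\ell^r$ we get $[E_c:F]=\ell^r$ and $L_{E_c}=\mathbb Z^2+\mathbb Z\ell^{-r}c$. Also $N_{E_c/F}(y_c)=(-1)^{\ell^r+1}x_c=\pm x_c$, with sign $+$ for $\ell$ odd. So $\ell^re_c=\mathrm{Cor}_{E_c/F}(x_c\otimes y_c)=x_c\otimes(\pm x_c)$, and up to sign problems a combination of the $e_c$ is torsion as soon as the tensors $c\otimes c$ cancel.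

**Example ($\ell=3$, $r=1$).** $(1,1)\otimes(1,1)+(1,-1)\otimes(1,-1)=2\,(1,0)\otimes(1,0)+2\,(0,1)\otimes(0,1)$. So $e_{(1,1)}+e_{(1,-1)}-2e_{(1,0)}-2e_{(0,1)}$ is killed by $3$. As in Section 5, $[E:F]\beta(v(x),v(y))\in\mathbb Q_3$ defines, for any bilinear $\beta$, a homomorphism from $\hat K_2(F)$ with torsion-free target, which cannot see this element. We need weights again.

**Directions in lattices.** Fix $r\ge1$. For a lattice $L\supset\mathbb Z^2$ in $\mathbb Q^2$ let $A_L\subset(\mathbb Q_\ell/\mathbb Z_\ell)^2$ be the $\ell$-primary part of $L/\mathbb Z^2$, and write $A_L\cong\mathbb Z/\ell^a\oplus\mathbb Z/\ell^b$ with $a\ge b$, the invariants of $L$. (The integers $a,b$ here are not the variables.) If $a-b\ge r$, put $D_r(L)=\ell^{a-r}A_L$, which is cyclic of order $\ell^r$. For example $D_r(L_{E_c})=A_{L_{E_c}}=\langle\ell^{-r}c\rangle$, with invariants $(r,0)$; and $D_r$ is not defined for $\ell^{-1}\mathbb Z^2$, with invariants $(1,1)$.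

**Lemma 9.** Let $L\subset L'$ have invariants $(a,b)$ and $(a',b')$. Either $D_r(L)$ and $D_r(L')$ are both defined and equal, or $\mathrm{ord}_\ell[L':\mathbb Z^2]\ge a+a'-r+1$.

*Proof.* We have $\mathrm{ord}_\ell[L':\mathbb Z^2]=a'+b'$ and $a\le a'$. Suppose the inequality fails, that is $b'\le a-r$. Then $\ell^{a-r}A_{L'}$ is cyclic and contains $\ell^{a-r}A_L\cong\mathbb Z/\ell^r\oplus\ell^{a-r}(\mathbb Z/\ell^b)$. A cyclic $\ell$-group has no non-cyclic subgroup, so $b\le a-r$, and $D_r(L)=\ell^{a-r}A_L$ is defined. Also $a'-b'\ge a-b'\ge r$, so $D_r(L')=\ell^{a'-r}A_{L'}\subset\ell^{a-r}A_{L'}$ is defined. Both are subgroups of order $\ell^r$ in one cyclic $\ell$-group, so they are equal. $\square$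

**Proof of Theorem 2.** The cohomology is computed above. There remains the infinitude of $\hat K_2(F)[\ell]$.

**Step 1: functionals.** Let $C\subset(\mathbb Q_\ell/\mathbb Z_\ell)^2$ be cyclic of order $\ell^r$, and $\beta$ a $\mathbb Z_\ell$-valued bilinear form on $\mathbb Z^2$, extended to $\mathbb Q^2\times\mathbb Q^2\to\mathbb Q_\ell$. Put
$$B_E(x,y)=\epsilon_E\,[E:F]\,\ell^{r-1}\beta(v(x),v(y))\bmod\mathbb Z_\ell,$$
with $\epsilon_E=1$ if $D_r(L_E)$ is defined and equals $C$, and $\epsilon_E=0$ otherwise. It is bilinear and invariant under $F$-isomorphisms, as $v$ and $L_E$ are. For $E\subset E'$, $x\in E^*$, $y\in E'^*$, (10) gives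
$$B_E(x,N_{E'/E}y)=\epsilon_E[E':F]\ell^{r-1}\beta(v(x),v(y)),\qquad B_{E'}(x,y)=\epsilon_{E'}[E':F]\ell^{r-1}\beta(v(x),v(y)).$$
These agree if $\epsilon_E=\epsilon_{E'}$. If $\epsilon_E\ne\epsilon_{E'}$, Lemma 9 and (11) give $\mathrm{ord}_\ell([E':F]\ell^{r-1})\ge a+a'$, where $a$, $a'$ are the first invariants of $L_E$, $L_{E'}$. Moreover $\beta(v(x),v(y))\in\ell^{-a-a'}\mathbb Z_\ell$, because a prime-to-$\ell$ multiple of $\ell^av(x)$, and one of $\ell^{a'}v(y)$, lies in $\mathbb Z^2$. So both sides vanish. The other slot is the same. We obtain $\varphi_{C,\beta}:\hat K_2(F)\to\mathbb Q_\ell/\mathbb Z_\ell$.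

**Step 2: values on the $e_c$.** The number of cyclic subgroups of order $\ell^r$ in $(\mathbb Q_\ell/\mathbb Z_\ell)^2$ is $N=(\ell^{2r}-\ell^{2r-2})/(\ell^r-\ell^{r-1})=\ell^{r-1}(\ell+1)$. Represent each of them once as $C_c=\langle\ell^{-r}c\rangle$ with $c\in\mathbb Z^2\setminus\ell\mathbb Z^2$. Since $D_r(L_{E_c})=C_c$,
$$\varphi_{C_c,\beta}(e_c)=\ell^r\,\ell^{r-1}\,\ell^{-2r}\beta(c,c)=\ell^{-1}\beta(c,c),\qquad\varphi_{C_c,\beta}(e_{c'})=0\ \text{ for }c'\ne c.$$
For each $c=(i,j)$ choose $\beta_c$ to be $s_1t_1$ or $s_2t_2$ (on vectors $(s_1,s_2),(t_1,t_2)$), so that $\beta_c(c,c)=i^2$ or $j^2$ is a unit of $\mathbb Z_\ell$.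

**Step 3: many torsion elements.** Let $K=\{(n_c)\in\mathbb Z^N:\sum_cn_c\,c\otimes c=0\text{ in }\mathbb Z^2\otimes\mathbb Z^2\}$. It is saturated in $\mathbb Z^N$, being the kernel of a map to a torsion-free group. Its rank is at least $N-3$, as symmetric tensors have rank $3$. For $(n_c)\in K$,
$$\ell^r\sum_cn_ce_c=\sum_cn_c\,x_c\otimes(\pm x_c).$$
Since $\sum n_c\,x_c\otimes x_c$ is the image of $\sum n_c\,c\otimes c=0$, this is $0$ for $\ell$ odd. For $\ell=2$ it equals $\bigl(\prod_cx_c^{n_c}\bigr)\otimes(-1)$, which is killed by $2$. So the image $A$ of $K$ in $\hat K_2(F)$ under $(n_c)\mapsto\sum n_ce_c$ is a finitely generated torsion $\ell$-group, hence finite.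

**Step 4: counting.** By Step 2, $(\varphi_{C_c,\beta_c})_c$ maps the image of $(n_c)$ to $(\ell^{-1}\beta_c(c,c)n_c)_c$. The kernel of this on $K$ is $K\cap\ell\mathbb Z^N=\ell K$, by saturation. So $A$ surjects onto $K/\ell K$, and since $A$ is finite, $\dim A[\ell]=\dim A/\ell A\ge N-3=\ell^{r-1}(\ell+1)-3$. As $r$ is arbitrary, $\hat K_2(F)[\ell]$ is infinite. $\square$

These elements say little about $\tilde K_2(F)$: there $2(y_c\wedge y_c)=0$, so every $e_c$ is killed by $2$, and for $\ell$ odd the elements of order $\ell$ just found map to $0$. For $\tilde K_2$ in characteristic $0$ we go back to the five-term elements.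

## 9. Lifting five-term elements to characteristic $0$: Theorem 3

The plan is to transport $w_\kappa$ from a residue field $\kappa$ of characteristic $p$ to a field $F$ of characteristic $0$ and to use naturality. If $\mu_\infty\subset F$, every $h\in H^1(F,\mathbb Q/\mathbb Z(2))$ with $ph=0$ dies in an extension of degree $1$ or $p$. So we want a $p$-torsion element of $\tilde K_2(F)$ that dies in no such extension. A single $w_\kappa(x,y)$ will not do: over $\kappa'=\kappa(x^{1/p})$ its restriction is $0$, by case (α) below. Two independent pairs will do.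

**The field.** Let $v$ be the Gauss extension of the $p$-adic valuation to $\overline{\mathbb Q}_p(T_1,\dots,T_4)$. It has value group $\mathbb Q$ and residue field $\kappa=\overline{\mathbb F}_p(t_1,\dots,t_4)$, in which $t_1,\dots,t_4$ are $p$-independent. Let $F$ be a maximal immediate extension, that is maximal among valued extensions with the same value group and residue field. It exists by Krull, J. reine angew. Math. 167 (1932); see Kaplansky, Duke Math. J. 9 (1942). Maximal valued fields are henselian and defectless: the valuation extends uniquely and $[E:F]=ef$ for finite $E/F$ (S. Warner, *Topological Fields*, Thm. 31.21). The value group of $E$ is a torsion-free group containing $\mathbb Q$ with finite index. Since $\mathbb Q$ is divisible it is a direct summand with finite torsion-free complement, so the value group is $\mathbb Q$ and $e=1$. Thus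
$$[E':E]=[\kappa_{E'}:\kappa_E]\qquad\text{for all finite }F\subset E\subset E'.\tag{12}$$
Consequently lifts $c_1,\dots,c_f$ of a $\kappa_E$-basis of $\kappa_{E'}$ form an $O_E$-basis of $O_{E'}$. Dividing by the coefficient of least value shows $v(\sum_ig_ic_i)=\min_iv(g_i)$ for $g_i\in E$. So the $c_i$ are linearly independent, hence an $E$-basis of $E'$ by (12), and $\sum g_ic_i\in O_{E'}$ exactly when all $g_i\in O_E$. In particular $O_{E'}\otimes_{O_E}\kappa_E=\kappa_{E'}$, and reducing determinants,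
$$\overline{N_{E'/E}(g)}=N_{\kappa_{E'}/\kappa_E}(\bar g)\qquad(g\in O_{E'}^*).\tag{13}$$

**Specialization.** Since $\overline{\mathbb Q}_p^*$ is divisible, there is a homomorphism $s:\mathbb Q\to\overline{\mathbb Q}_p^*\subset F^*$ with $s(1)=p$. Then $v\circ s:\mathbb Q\to\mathbb Q$ is a homomorphism fixing $1$, so $v(s(q))=q$. For $E/F$ finite let $\pi_E:E^*\to\kappa_E^*$, $\pi_E(x)=\overline{x/s(v(x))}$. This is a homomorphism, compatible with inclusions and $F$-isomorphisms. It is compatible with norms too: conjugates have equal value, so $v(N_{E'/E}x)=[E':E]v(x)$ and $N_{E'/E}(s(v(x)))=s(v(N_{E'/E}x))$; by (13), $\pi_E(N_{E'/E}x)=N_{\kappa_{E'}/\kappa_E}(\pi_{E'}x)$. Hence there are homomorphisms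
$$\mathrm{sp}_E:\tilde K_2(E)\to\tilde K_2(\kappa_E),\qquad\mathrm{Cor}_{E'/E}(x\wedge y)\mapsto\mathrm{Cor}_{\kappa_{E'}/\kappa_E}(\pi x\wedge\pi y).$$

**Lemma 10.** For $E/F$ finite, $\mathrm{sp}_E\circ\mathrm{Res}_{E/F}=\mathrm{Res}_{\kappa_E/\kappa}\circ\mathrm{sp}_F$.

*Proof.* Let $E'/F$ be finite and $x,y\in E'^*$. The ring $R=O_{E'}\otimes_{O_F}O_E$ is finite free over the henselian local ring $O_E$, so $R=\prod_kR_k$ with $R_k$ local. Its reduction is $R\otimes_{O_E}\kappa_E=\kappa_{E'}\otimes_\kappa\kappa_E=\prod_kA_k$, with $A_k$ local of length $m_k$ and residue field $L_k$. In characteristic $0$, $R\otimes_{O_E}E=E'\otimes_FE$ is a product of fields. Write $R_k\otimes_{O_E}E=\prod_{j\in J_k}E_j$. The image of $R_k$ in $E_j$ is integral over $O_E$, so it lies in $O_{E_j}$. The kernel of $R_k\to\kappa_{E_j}$ is a prime over the maximal ideal of $O_E$, hence the maximal ideal of $R_k$. So $L_k\subset\kappa_{E_j}$. Comparing ranks of the free $O_E$-module $R_k$ and using (12),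
$$\sum_{j\in J_k}[\kappa_{E_j}:\kappa_E]=\sum_{j\in J_k}[E_j:E]=\dim_{\kappa_E}A_k=m_k[L_k:\kappa_E],$$
so $\sum_{j\in J_k}[\kappa_{E_j}:L_k]=m_k$. The elements $\pi x,\pi y$ of $\kappa_{E_j}$ are the images of $\pi_{E'}(x),\pi_{E'}(y)$ under $\kappa_{E'}\to L_k\subset\kappa_{E_j}$. So by (1)
$$\sum_{j\in J_k}\mathrm{Cor}_{\kappa_{E_j}/\kappa_E}(\pi x\wedge\pi y)=m_k\,\mathrm{Cor}_{L_k/\kappa_E}(\pi x\wedge\pi y).$$
Summing over $k$, the left side becomes $\mathrm{sp}_E\mathrm{Res}_{E/F}$ and the right side $\mathrm{Res}_{\kappa_E/\kappa}\mathrm{sp}_F$ of $\mathrm{Cor}_{E'/F}(x\wedge y)$. $\square$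

**The element.** For $(X,Y)=(T_1,T_2)$ or $(T_3,T_4)$ let $u_i\in F$ be the five-term elements, $\tilde z_i^p=u_i$, and $\tilde w(X,Y)=\sum_i\varepsilon_i\,\mathrm{Cor}_{F(\tilde z_i)/F}(\tilde z_i\wedge(1-\tilde z_i))$. The residues $\bar u_i$ are the five-term elements of the residues of $X,Y$, and $\bar u_i\notin\kappa^p$ by (6). The residue field of $F(\tilde z_i)$ contains $\bar u_i^{1/p}$, so $[F(\tilde z_i):F]=p$ and the residue field is $\kappa(\bar u_i^{1/p})$. Also $N(1-\tilde z_i)$ is the value of $T^p-u_i$ at $T=1$, namely $1-u_i$. Hence $p\,\mathrm{Cor}_{F(\tilde z_i)/F}(\tilde z_i\wedge(1-\tilde z_i))=\mathrm{Cor}_{F(\tilde z_i)/F}(u_i\wedge(1-\tilde z_i))=u_i\wedge(1-u_i)$, and $p\,\tilde w(X,Y)=0$ by Lemma 2. Put $\tilde W=\tilde w(T_1,T_2)+\tilde w(T_3,T_4)$. Then $p\tilde W=0$. As $\tilde z_i$ and $1-\tilde z_i$ are units with residues $\bar u_i^{1/p}$ and $1-\bar u_i^{1/p}\neq0$,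
$$\mathrm{sp}_F(\tilde W)=W:=w_\kappa(t_1,t_2)+w_\kappa(t_3,t_4).$$

**Lemma 11.** If $[\kappa':\kappa]\in\{1,p\}$, then $\mathrm{Res}_{\kappa'/\kappa}W\ne0$ in $\tilde K_2(\kappa')$.

**Proof of Theorem 3, given Lemma 11.** Suppose $\Psi_E:H^1(E,\mathbb Q/\mathbb Z(2))\cong\tilde K_2(E)_{\rm tors}$ are compatible with restriction. Write $\tilde W=\Psi_F(h)$. Then $ph=0$. As $\mu_\infty\subset F$, $h$ is a continuous homomorphism $G_F\to\mathbb Q/\mathbb Z(2)$ with trivial action on the target and image of order $1$ or $p$. Its kernel is $G_E$ for some $E/F$ of degree $1$ or $p$. So $\mathrm{Res}_{E/F}\tilde W=\Psi_E(\mathrm{Res}\,h)=0$, and by Lemma 10 $\mathrm{Res}_{\kappa_E/\kappa}W=\mathrm{sp}_E(\mathrm{Res}_{E/F}\tilde W)=0$. Since $[\kappa_E:\kappa]=[E:F]\in\{1,p\}$, this contradicts Lemma 11. $\square$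

*Proof of Lemma 11.* Write $u_i,z_i$ for the data of one pair $(x,y)$ and $u_j',z_j'$ for the other pair $(x',y')$. If $x,y$ are $p$-independent in $\kappa'$, then by (6) over $\kappa'$ each $\kappa(z_i)\otimes_\kappa\kappa'=\kappa'(z_i)$ is a field, so $\mathrm{Res}\,w_\kappa(x,y)=w_{\kappa'}(x,y)$. The same holds for $(x',y')$, and for passing from $\kappa'$ to its separable closure $\kappa'^s$.

**Case 1: $\kappa'/\kappa$ separable.** The aim is to detect $W$ over $L=\kappa'^s$. There all four $t_i$ are $p$-independent. Take $(x,y)=(t_1,t_2)$ and $(x',y')=(t_3,t_4)$. We apply $\varphi_x$ of Lemma 5. By (6) it takes the value $1/p$ on $w_L(x,y)$. If some $u_j'$ were in $L^p(x)$, then by (4) it would lie in $L^p(x)\cap L^p(x',y')=L^p$, against (6). So $L(z_j')\neq L(x^{1/p})$ for all $j$, and $\varphi_x$ vanishes on $w_L(x',y')$. Hence $\varphi_x$ takes the value $1/p$, and $\mathrm{Res}_{\kappa'/\kappa}W\ne0$.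

**Case 2: $\kappa'/\kappa$ not separable.** As the degree is $p$, $\kappa'=\kappa(c^{1/p})$ with $c\in\kappa\setminus\kappa^p$, and $\kappa'^p=\kappa^p(c)$. By (4), $\kappa^p(t_1,t_2)\cap\kappa^p(t_3,t_4)=\kappa^p$, so we may name the pairs such that $c\notin\kappa^p(x,y)$. Then $c,x,y$ are $p$-independent in $\kappa$, and since $\kappa'^p=\kappa^p(c)$, $x,y$ are $p$-independent in $\kappa'$. So $\mathrm{Res}\,w_\kappa(x,y)=w_{\kappa'}(x,y)$. The other pair is treated according to the position of $c$.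

**Case 2(α): $c\in\kappa^p(x',y')$.** We show $\mathrm{Res}\,w_\kappa(x',y')=0$. Put $M=\kappa(x'^{1/p},y'^{1/p})$. It contains $c^{1/p}$ and all $z_j'$, and $[M:\kappa']=p$. Let $z=z_j'$. If $\kappa(z)\ne\kappa'$, then $\kappa'(z)=M$, and comparing dimensions $\kappa(z)\otimes_\kappa\kappa'=M$. So $\mathrm{Res}\,\mathrm{Cor}_{\kappa(z)/\kappa}(z\wedge(1-z))=\mathrm{Cor}_{M/\kappa'}(z\wedge(1-z))$. If $\kappa(z)=\kappa'$, then $\kappa(z)\otimes_\kappa\kappa'\cong\kappa'[T]/(T-z)^p$ has length $p$, so the restriction is $p\,(z\wedge(1-z))$, which by (1) is again $\mathrm{Cor}_{M/\kappa'}(z\wedge(1-z))$. Therefore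
$$\mathrm{Res}\,w_\kappa(x',y')=\mathrm{Cor}_{M/\kappa'}\Bigl(\sum_j\varepsilon_j\,z_j'\wedge(1-z_j')\Bigr).$$
As Frobenius is an injective ring homomorphism, the $z_j'$ are the five-term elements of $x'^{1/p},y'^{1/p}\in M$. So the sum vanishes by Lemma 2. Thus $\mathrm{Res}\,W=w_{\kappa'}(x,y)\neq0$ by Lemma 6.

**Case 2(β): $c\notin\kappa^p(x',y')$.** Now $x',y'$ are also $p$-independent in $\kappa'$, and $\mathrm{Res}\,W=w_{\kappa'}(x,y)+w_{\kappa'}(x',y')$. We look for a direction that occurs only once. We claim that for $i=1$ or for $i=2$ one has $\kappa'(z_i)\ne\kappa'(z_j')$ for all $j$. Suppose $\kappa'(z_1)=\kappa'(z_j')$. Taking $p$-th powers, $\kappa^p(c,x)=\kappa^p(c,u_j')$. This field has degree $p^2$ over $\kappa^p$ and contains $\kappa^p(x,u_j')$. The latter also has degree $p^2$, as $u_j'\in\kappa^p(x)$ would give $u_j'\in\kappa^p(x)\cap\kappa^p(x',y')=\kappa^p$. So $c\in\kappa^p(x,u_j')\subset\kappa^p(x,x',y')$. In the same way $\kappa'(z_2)=\kappa'(z_l')$ gives $c\in\kappa^p(y,x',y')$.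 If both happened, (4) would give $c\in\kappa^p(x',y')$, a contradiction.

Fix such an $i$, and recall $u_1=x$, $u_2=y$. By (6) over $\kappa'$, $u_m\notin\kappa'^p(u_i)$ for $m\ne i$. Also $u_j'\notin\kappa'^p(u_i)$ for all $j$: since $u_j'\notin\kappa'^p$ by (6), membership would give $\kappa'^p(u_j')=\kappa'^p(u_i)$ and $\kappa'(z_j')=\kappa'(z_i)$. So $u_i$ together with any one of these nine other elements is a $p$-independent pair in $\kappa'$, hence in $L=\kappa'^s$. Thus over $L$ the field $L(z_i)$ differs from all $L(z_m)$, $m\neq i$, and from all $L(z_j')$. By Lemma 5, $\varphi_{u_i}$ takes the value $\varepsilon_i/p\ne0$ on the restriction of $\mathrm{Res}\,W$ to $L$, so $\mathrm{Res}\,W\neq0$. $\square$
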